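# Expansive homeomorphisms and plane continua with three complementary domains

## 1. The guess "no", tested on arcs, circles and theta curves

A *continuum* is a compact connected metric space, and it is a *plane continuum* if it embeds in the plane. A homeomorphism $h:X\to X$ of a compact metric space $(X,d)$ is *expansive* if there is a constant $c>0$ such that for any two distinct points $x,y$ some integer $n$ satisfies $d(h^n(x),h^n(y))>c$. In words: two distinct points cannot stay close to each other through the whole past and the whole future. For example, the shift $\sigma$ on $\{0,1\}^{\mathbb Z}$, $(\sigma x)_i=x_{i+1}$, with $d(x,y)=2^{-\min\{|i|\,:\,x_i\ne y_i\}}$, is expansive with $c=\tfrac12$: if $x_n\neq y_n$ then $d(\sigma^nx,\sigma^ny)=1$. An isometry of an infinite compact space is not expansive, since there are pairs of points as close as we like.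

A continuum in the plane is *$n$-separating* if its complement has exactly $n$ components, called complementary domains. An arc is 1-separating, a circle is 2-separating, a theta curve (three arcs with common endpoints and otherwise disjoint) is 3-separating.

The paper "Expansive homeomorphisms and plane separating continua" (https://core.ac.uk/download/pdf/82396499.pdf) asks the following. The Plykin attractor is a 1-dimensional 4-separating plane continuum that admits an expansive homeomorphism. 1-dimensional non-separating plane continua (more generally, tree-like continua) admit none, and 1-dimensional 2-separating plane continua admit none. What about $3$?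

The first guess is "no". Around a 3-separating continuum one sees a sphere with three holes, a pair of pants, and there is little room in it for a curve to be stretched again and again without crossing itself. That guess is right.

**Theorem.** Let $X$ be a 1-dimensional plane continuum whose complement has exactly $N$ components, where $N\le 3$. Then $X$ admits no expansive homeomorphism. (The homeomorphism is not assumed to extend to the plane.)

In particular, no 1-dimensional 3-separating plane continuum admits an expansive homeomorphism.

We first test the guess by hand. Three easy remarks help. First, expansiveness does not depend on the compatible metric: if $d,d'$ are two of them, compactness gives $c'>0$ with $d'(x,y)\le c'\Rightarrow d(x,y)\le c$, so $c'$ works for $d'$. Second, if $h$ is expansive, so is $h^m$ for $m\ge1$: choose $c'>0$ so small that $d(x,y)\le c'$ implies $d(h^ix,h^iy)\le c$ for $0\le i<m$; if all $h^{mn}x,h^{mn}y$ were within $c'$, then all $h^nx,h^ny$ would be within $c$. Third, the restriction of an expansive $h$ to a closed set $Y$ with $h(Y)=Y$ is expansive.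

*The arc.* By the second remark let $h$ be an increasing homeomorphism of $[0,1]$. If $h=\mathrm{id}$, it is not expansive. Otherwise take $x$ with $h(x)\ne x$, say $h(x)>x$ (else use $h^{-1}$). The intervals $h^n([x,h(x)])$ have disjoint interiors, so their lengths have finite sum. Given $c>0$, only finitely many of them are longer than $c$. Choose distinct $y,z\in[x,h(x)]$ so close that $|h^ny-h^nz|\le c$ for these finitely many $n$. Then the inequality holds for all $n$, and $h$ is not expansive.

*The circle.* We may assume that $h$ preserves orientation. If $h$ has a periodic point, a power of $h$ fixes a point; cut the circle there and use the arc. If not, Poincaré's classical theorem says that either $h$ is conjugate to a rotation, which is an isometry, or there is an arc whose iterates are pairwise disjoint. In the second case the lengths have finite sum and the argument for the arc applies.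

*The theta curve.* A homeomorphism permutes the two branch points and the three edges. Some power fixes both branch points and maps each edge to itself. Its restriction to an edge is a homeomorphism of an arc, hence not expansive.

These tests lean on order and length along arcs. A general 1-dimensional continuum offers neither, so we need a substitute. We shall lift everything to a universal cover and measure size in trees.

## 2. Facts to be used: Fathi's metric, continua, trees

One published theorem is used, from Fathi, *Expansiveness, hyperbolicity and Hausdorff dimension*, Comm. Math. Phys. 126 (1989). If $h$ is an expansive homeomorphism of a compact metrizable space $X$, there are a compatible metric $d$ on $X$ and constants $\lambda>1$, $\varepsilon_0>0$ with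
$$\max\{d(hx,hy),d(h^{-1}x,h^{-1}y)\}\ \ge\ \min\{\lambda\, d(x,y),\varepsilon_0\}\qquad(x,y\in X).\tag{1}$$
For the shift, the metric above already works with $\lambda=2$, $\varepsilon_0=\frac12$. Let $m=\min\{|i|:x_i\ne y_i\}$. If $m\ge1$, one of $\sigma^{\pm1}$ brings a difference to a place of absolute value $m-1$, so the maximum is at least $2d(x,y)$. If $m=0$, then $\sigma x,\sigma y$ differ at place $-1$ and the maximum is at least $\frac12$.

*Boundary bumping.* If $E$ is a nonempty proper closed subset of a continuum $Y$, every component $K$ of $E$ meets the boundary of $E$. Otherwise, since components of the compact set $E$ are intersections of sets clopen in $E$, there is a set $V$ clopen in $E$ with $K\subset V\subset\operatorname{int}E$; then $V$ is clopen in $Y$, nonempty and proper, which is impossible. As a consequence a nondegenerate continuum contains nondegenerate continua of arbitrarily small diameter. Also, a Hausdorff limit of continua is a continuum, and diameters pass to the limit.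

*Covers and nerves.* If $\dim X=1$, there are finite open covers of arbitrarily small mesh in which each point lies in at most two members. The *nerve* of such a cover is the graph with one vertex $u$ for each member $U_u$ and an edge $uu'$ whenever $U_u\cap U_{u'}\neq\emptyset$. For instance, $[0,1]$ covered by $[0,.4),(.3,.7),(.6,1]$ has as nerve a path with two edges. A finite graph $G$ is an ANR: a map into $G$ from a closed subset of a metric space extends to a neighborhood of that subset.

*Trees.* In a tree, $[a,b]$ denotes the geodesic. Connected subsets are convex, and every path from $a$ to $b$ passes through every point of $[a,b]$. The *centre* of $a,b,c$ is the unique point of $[a,b]\cap[b,c]\cap[a,c]$; it is also the point of $[a,b]$ nearest to $c$. If a group acts freely and without inversions on a simplicial tree, every nontrivial element is *hyperbolic*: it translates a line, its axis, by its translation length $\tau\ge1$.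

*Milnor–Švarc lemma.* If a group acts properly and cocompactly by isometries on a proper geodesic space, it is finitely generated and each orbit map is a quasi-isometry for the word metric.

*Plan.* Suppose $h$ is expansive. We find a continuum $A\subset X$ all of whose backward images are small and lift it to a universal cover of a holed sphere around $X$. There the forward images become long, at a definite rate. For $N=1$ there is no room for this, and for $N=2$ the automorphism of $\mathbb Z$ induced by $h$ does not stretch. For $N=3$ the automorphism could stretch, and planarity must be used once more.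

From now on suppose, for a contradiction, that $h:X\to X$ is expansive, $X\subset\mathbb R^2\subset S^2$, $\dim X=1$, with $N\le3$ complementary domains. (Adding the point at infinity does not change the number of components.) Fix $d,\lambda,\varepsilon_0$ as in (1). All hypotheses are symmetric in $h$ and $h^{-1}$.

## 3. Holed spheres around $X$ and the lift of $h$

**Step 3.1: neighborhoods.** We replace $X$ by surfaces whose topology we know. As $X$ is connected, the $N$ components of $S^2\setminus X$ are simply connected. By the Riemann mapping theorem each is a conformal image of the open unit disc; choose the map onto the unbounded domain to send $0$ to $\infty$. Take in each domain the images of closed discs of radii $\rho_0<\rho_1<\cdots\to1$, and let $P_i$ be the complement in $S^2$ of the interiors of the $i$-th discs. Then $P_0\supset P_1\supset\cdots$, $\bigcap P_i=X$, $X\subset\operatorname{int}P_i$, and $P_0\subset\mathbb R^2$. Each $P_i$ is a sphere with $N$ holes, and the inclusion $P_i\subset P_0$ is a homotopy equivalence, since the two differ by collars. By compactness every neighborhood of $X$ contains some $P_i$.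

Let $p:\tilde P_0\to P_0$ be the universal cover with deck group $F$, free of rank $N-1$. Put $\tilde P_i=p^{-1}(P_i)$ and $\tilde X=p^{-1}(X)$. Since $\pi_1(P_i)\to\pi_1(P_0)$ is an isomorphism, $\tilde P_i$ is connected and simply connected. $F$ acts freely, properly and cocompactly on all these spaces.

**Step 3.2: lifting $h$.** We want a homeomorphism $\tilde h$ of $\tilde X$ over $h$, even though $h$ is defined only on $X$. By Tietze, $h:X\to\mathbb R^2$ extends to $P_0$; as $h(X)=X\subset\operatorname{int}P_0$, the extension restricts to a map $H:P_i\to P_0$ for large $i$. Likewise $h^{-1}$ extends to $K:P_i\to P_0$. Lift them to $\tilde H,\tilde K:\tilde P_i\to\tilde P_0$. For $g\in F$ the maps $x\mapsto\tilde H(gx)$ and $\tilde H$ lift the same map, and $\tilde P_i$ is connected, so $\tilde H(gx)=\varphi(g)\tilde H(x)$ with $\varphi$ an endomorphism of $F$. Similarly $\tilde K(gx)=\psi_0(g)\tilde K(x)$.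

For large $m$ we have $H(P_m)\subset P_i$, and $KH$ is on $P_m$ so close to the inclusion (it is the identity on $X$) that the straight-line homotopy from the inclusion to $KH$ runs in $P_0$. It is constant on $X$. Lift it to a homotopy starting at the inclusion $\tilde P_m\subset\tilde P_0$. Its end is a lift of $KHp$, so it differs from $\tilde K\tilde H$ by one deck transformation, and it is the identity on $\tilde X$. Hence $\tilde K\tilde H|_{\tilde X}=g$ for some $g\in F$. Replace $\tilde K$ by $g^{-1}\tilde K$ (and $\psi_0$ accordingly), so that $\tilde K\tilde H|_{\tilde X}=\mathrm{id}$. In the same way $\tilde H\tilde K|_{\tilde X}=g'\in F$, and $\tilde H=\tilde H\tilde K\tilde H=g'\tilde H$ on $\tilde X$ gives $g'=1$ by freeness. Thus $\tilde h:=\tilde H|_{\tilde X}$ is a homeomorphism of $\tilde X$ covering $h$, with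
$$\tilde h(gx)=\varphi(g)\tilde h(x),\qquad \tilde h^{-1}(gx)=\psi_0(g)\tilde h^{-1}(x).$$
So $\varphi\psi_0=\psi_0\varphi=\mathrm{id}$, and $\varphi\in\operatorname{Aut}(F)$.

**Step 3.3: a metric on $\tilde X$.** We transfer $d$ upstairs so that (1) survives at small scale. Fix $\eta>0$ such that the closed Euclidean $2\eta$-neighborhood of $X$ lies in $P_0$. For $\tilde x,\tilde y\in\tilde X$ write $x=p\tilde x$, $y=p\tilde y$. Call $\tilde x,\tilde y$ *near* if $|x-y|<\eta$ and the lift of the segment $[x,y]$ starting at $\tilde x$ ends at $\tilde y$. This is symmetric. Moreover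
$$\text{if }\tilde x,\tilde y\text{ are near, }\tilde y,\tilde z\text{ are near, and }|x-z|<\eta,\text{ then }\tilde x,\tilde z\text{ are near.}\tag{2}$$
Indeed, the three segments lie in the convex ball $B(y,\eta)\subset P_0$, which lifts homeomorphically to a sheet through $\tilde y$; this sheet contains $\tilde x,\tilde z$ and the lift of $[x,z]$.

Choose $\varepsilon_1\in(0,\varepsilon_0]$ with $d(x,y)<\varepsilon_1\Rightarrow|x-y|<\eta$. Put $D(\tilde x,\tilde y)=\min(d(x,y),\varepsilon_1)$ if $\tilde x,\tilde y$ are near and $D(\tilde x,\tilde y)=\varepsilon_1$ otherwise. For the triangle inequality suppose $D(\tilde x,\tilde y)+D(\tilde y,\tilde z)<\varepsilon_1$ (otherwise it is trivial). Then both pairs are near and $d(x,z)\le d(x,y)+d(y,z)<\varepsilon_1$, so $|x-z|<\eta$, and by (2) $\tilde x,\tilde z$ are near with $D(\tilde x,\tilde z)=d(x,z)$. If $D(\tilde x,\tilde y)=0$, the points are near with $x=y$, so they coincide. Thus $D$ is an $F$-invariant metric. For $r\le\varepsilon_1$ the $D$-ball of radius $r$ about $\tilde x$ is the part over $\{y\in X:d(x,y)<r\}$ of the sheet over $B(x,\eta)$ through $\tilde x$. So $D$ is compatible with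 the topology, $p$ maps $D$-balls of radius $\varepsilon_1$ bijectively onto $d$-balls of radius $\varepsilon_1$, and $D(\tilde x,\tilde y)=d(x,y)$ whenever $D(\tilde x,\tilde y)<\varepsilon_1$.

By cocompactness and equivariance $\tilde h^{\pm1}$ are uniformly continuous for $D$. So there is $\varepsilon_2\in(0,\varepsilon_1)$ such that $D(x,y)<\varepsilon_2$ implies $D(\tilde h^{\pm1}x,\tilde h^{\pm1}y)<\varepsilon_1$. Then all three distances are $d$-distances of projections, and (1) gives for $x,y\in\tilde X$:
$$D(x,y)<\varepsilon_2\ \Longrightarrow\ \max\{D(\tilde hx,\tilde hy),D(\tilde h^{-1}x,\tilde h^{-1}y)\}\ge\min\{\lambda D(x,y),\varepsilon_2\}.\tag{3}$$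

## 4. A continuum whose whole past is small

**Step 4.1: construction in $X$.** We look for a nondegenerate continuum that only grows forward. Let $c$ be an expansivity constant for $d$ and $0<\varepsilon<\min(\varepsilon_2,c)$. Take nondegenerate continua $B_m\subset X$ with diameters tending to $0$. By expansiveness some iterate of $B_m$ has diameter $\ge\varepsilon$; let $n(m)\in\mathbb Z$ be of least absolute value with $\operatorname{diam}h^{n(m)}(B_m)\ge\varepsilon$. Then $|n(m)|\to\infty$ by continuity of each iterate. Replacing $h$ by $h^{-1}$ if necessary and passing to a subsequence, we may assume $n(m)>0$. For $1\le i<2n(m)$ we have $|n(m)-i|<n(m)$, so $\operatorname{diam}h^{-i}(h^{n(m)}B_m)<\varepsilon$. A Hausdorff limit $A'$ of a subsequence of $h^{n(m)}B_m$ is a continuum with $\operatorname{diam}A'\ge\varepsilon$ and $\operatorname{diam}h^{-i}A'\le\varepsilon$ for $i\ge1$. Put $A_0=h^{-1}A'$. This is a nondegenerate continuum with $\operatorname{diam}h^{-i}A_0\le\varepsilon$ for all $i\ge0$.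

**Step 4.2: lifting.** Fix a point $\tilde x_0$ over some $x_0\in A_0$ and let $A\subset\tilde X$ be the set of points over $A_0$ at $D$-distance $<\varepsilon_1$ from $\tilde x_0$. Since $A_0$ lies in the $d$-ball of radius $\varepsilon_1$ about $x_0$, the map $p|_A:A\to A_0$ is a homeomorphism. Any two points of $A$ are near $\tilde x_0$ and their projections are at $d$-distance $\le\varepsilon<\varepsilon_1$, so by (2) they are near each other, and the $D$-diameter of $A$ is $\le\varepsilon$. Inductively the $D$-diameter of $\tilde h^{-i}(A)$ is $\le\varepsilon$ for all $i\ge0$: if it holds for $i$, then, as $\varepsilon<\varepsilon_2$, $D(\tilde h^{-i-1}x,\tilde h^{-i-1}y)<\varepsilon_1$ for $x,y\in A$, so this distance equals $d(h^{-i-1}px,h^{-i-1}py)\le\varepsilon$.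

Translates of the images of $A$ are disjoint:
$$\tilde h^n(A)\cap g\,\tilde h^n(A)=\emptyset\qquad(n\in\mathbb Z,\ 1\ne g\in F).\tag{4}$$
For if $\tilde h^na=g\tilde h^nb$ with $a,b\in A$, then $h^npa=h^npb$, so $pa=pb$, so $a=b$, and $g$ fixes a point, so $g=1$. This innocent line is where planarity will enter.

For $x,y\in A$ let $a_i(x,y)=D(\tilde h^ix,\tilde h^iy)$ and $\beta_n(x,y)=\sup_{i\le n}a_i(x,y)$.

**Lemma 1.** If $\beta_n(x,y)<\varepsilon_2$, then $a_{n-j}\le\lambda^{-j}a_n$ for all $j\ge0$; in particular $\beta_n=a_n$.

**Proof.** Let $x\ne y$, so all $a_i>0$. For $i<n$ the numbers $a_{i-1},a_i,a_{i+1}$ are $<\varepsilon_2$, so (3) gives $\max(a_{i-1},a_{i+1})\ge\lambda a_i$. Suppose $a_{i+1}<\lambda a_i$ for some $i<n$. Then $a_{i-1}\ge\lambda a_i$. At $i-1$ the maximum of $a_{i-2},a_i$ is at least $\lambda a_{i-1}$, and $a_i\le\lambda^{-1}a_{i-1}<\lambda a_{i-1}$, so $a_{i-2}\ge\lambda a_{i-1}$. Inductively $a_{i-l-1}\ge\lambda a_{i-l}$ for all $l\ge0$, which contradicts $D\le\varepsilon_1$. So $a_{i+1}\ge\lambda a_i$ for all $i<n$. $\square$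

On $A\times A$ we have $\beta_0\le\varepsilon<\varepsilon_2$, so $\beta_0=a_0$. Hence $\beta_n=\max_{0\le i\le n}a_i$ for $n\ge0$, and $\beta_n$ is continuous on $A\times A$.

## 5. The tree of a fine cover, and why images of $A$ do not fold in it

Now comes the substitute for length.

**Step 5.1: the tree $T$.** Fix $0<\gamma<\varepsilon_2/2$. As $\dim X=1$, there is a finite cover of $X$ by nonempty open sets $U_u$, each point in at most two of them, with $d$-mesh $<\gamma/2$ and less than $\operatorname{diam}X$, and Euclidean mesh $<\eta/10$. Its nerve $G$ is a finite graph, connected because $X$ is, with at least one edge. A partition of unity gives $r:X\to G$ such that points mapped into the open star of $u$ lie in $U_u$. If $r(x),r(y)$ lie in one closed edge $uu'$, then $x,y\in U_u\cup U_{u'}$ with $U_u\cap U_{u'}\ne\emptyset$, so $d(x,y)<\gamma$.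

Let $s:G\to\mathbb R^2$ send each vertex $u$ to a point of $U_u$ and be linear on edges. The images of edges have length $<\eta/5$, so $s(G)\subset P_0$. Also $|sr(x)-x|<\eta/10$ on $X$, since $sr(x)$ is a convex combination of points of members of the cover containing $x$. As $G$ is an ANR, $r$ extends to some $P_i$, fixed from now on, lying in the $\eta/5$-neighborhood of $X$ and with $|sr(x)-x|<\eta/5$ on $P_i$.

Let $T$ be the universal cover of $G$, a locally finite tree with edges of length $1$ and metric $\ell$. Let $\tilde r:\tilde P_i\to T$ be a lift of $r$; then $\tilde r(gx)=\theta(g)\tilde r(x)$ with a homomorphism $\theta:F\to\pi_1(G)$.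

**Lemma 2.** If $\tilde x,\tilde y\in\tilde X$ and $\tilde r\tilde x,\tilde r\tilde y$ lie in one closed edge of $T$, then $D(\tilde x,\tilde y)<\gamma$. Moreover $\theta$ is injective.

**Proof.** The straight-line homotopy from the inclusion $P_i\to P_0$ to $sr$ stays within $2\eta/5$ of $X$, hence in $P_0$. It lifts to a homotopy from the inclusion $\tilde P_i\subset\tilde P_0$ to a lift of $srp$, and this lift is $\tilde s\tilde r$ for a suitable lift $\tilde s:T\to\tilde P_0$ of $s$. So $\tilde x$ and $\tilde y$ are joined by a path lying over $[x,sr(x)]$, then over a subsegment of the $s$-image of one edge, then over $[sr(y),y]$. Its length is $<\eta/10+\eta/5+\eta/10<\eta/2$. Its projection lies in the convex ball $B(x,\eta/2)\subset P_0$ and is there homotopic rel endpoints to $[x,y]$. So $\tilde x,\tilde y$ are near, and $D=d(x,y)<\gamma$. If $\theta(g)=1$, take $x\in\tilde X$: then $\tilde r(gx)=\tilde r(x)$, so $gx$ and $x$ are near with the same projection, hence $gx=x$ and $g=1$. $\square$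

The set $T'=\tilde r(\tilde P_i)$ is connected, hence convex, and $\theta(F)$-invariant. $F$ acts on it through $\theta$ freely, properly and cocompactly, and $T'$ is closed as a locally finite union of compact sets. There is also a converse to Lemma 2: a constant $C_0\geq 1$ with
$$D(x,y)<\varepsilon_1\ \Longrightarrow\ \ell(\tilde rx,\tilde ry)\le C_0\qquad(x,y\in\tilde X).\tag{5}$$
Indeed, let $\mathcal K\subset\tilde X$ be compact with $F\mathcal K=\tilde X$. By invariance we may take $x\in\mathcal K$. As $x,y$ are near, $y$ lies in the set of endpoints of lifts, starting in $\mathcal K$, of the segments $t\mapsto px+t\mathbf v$, $|\mathbf v|\le\eta$. This set is a continuous image of $\mathcal K\times\{|\mathbf v|\le\eta\}$, so it is compact; so is its intersection with $\tilde X$, and $\tilde r$ is continuous.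

For $n\ge0$ let $\pi_n=\tilde r\tilde h^n|_A:A\to T$, let $T_n=\pi_n(A)$, a compact convex subset of $T$, and let $\ell_n(x,y)=\ell(\pi_nx,\pi_ny)$.

**Step 5.2: local injectivity implies injectivity.** If $\pi_n(x)=\pi_n(y)$, then $\tilde h^nx$ and $\tilde h^ny$ are close by Lemma 2. We need more: that they were close at all earlier times. The danger is that $\tilde h^n(A)$ folds back over itself in $T$. The next lemma excludes folds. It is the continuum version of the fact that a locally injective path in a tree is injective.

**Lemma 3.** Let $Q$ be a metrizable continuum and $\pi:Q\to T$ continuous and locally injective. Then $\pi$ is injective.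

**Proof.** The set $\{(\kappa,\kappa'):\kappa\ne\kappa',\ \pi\kappa=\pi\kappa'\}$ is compact, because by local injectivity it has no limit points on the diagonal. Suppose it is nonempty. The intersection of a chain of subcontinua on which $\pi$ is not injective is a continuum of the same kind, by this compactness. So Zorn's lemma gives a subcontinuum $Y$ that is minimal with $\pi|_Y$ not injective. Fibres are finite (compact and discrete), so $\pi(Y)$ is not a single point: otherwise the continuum $Y$ would be finite, hence a point. Thus $\pi(Y)$ is a nondegenerate finite tree. Let $e$ be an endpoint of it, let $Y\cap\pi^{-1}(e)=\{y_1,\dots,y_p\}$, and let $W_i$ be disjoint open neighborhoods of $y_i$ on which $\pi$ is injective. For $t\ne e$ close enough to $e$ on the last edge, $[t,e]$ is a proper subset of $\pi(Y)$, $(t,e]$ is open in $\pi(Y)$, and $Y\cap\pi^{-1}([t,e])\subset\bigcup W_i$.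

By boundary bumping the component of $y_i$ in $Y\cap\pi^{-1}([t,e])$ meets the boundary of this set, which lies in $\pi^{-1}(t)$. The component lies in $W_i$ and its image is $[t,e]$. As $\pi$ is injective on $W_i$, the set $Y_i:=Y\cap W_i\cap\pi^{-1}([t,e])$ equals this component; so it is compact and maps bijectively onto $[t,e]$. Let $t_i\in Y_i$ lie over $t$ and put $J_i=Y_i\setminus\{t_i\}=Y\cap W_i\cap\pi^{-1}((t,e])$, which is open in $Y$.

The set $Y\setminus J_1$ is connected. If $Y\setminus J_1=B\sqcup C$ with nonempty closed sets and $t_1\in B$, then $Y=(B\cup Y_1)\sqcup C$ would be a separation of $Y$. If $p\ge2$, the same argument in the continuum $Y\setminus J_1\supset Y_2$ shows that $Y\setminus(J_1\cup J_2)$ is connected. This is a proper subcontinuum containing $t_1\neq t_2$, both over $t$, which contradicts minimality. If $p=1$, then $\pi$ is injective on the proper subcontinuum $Y\setminus J_1$ by minimality, and on $J_1=Y\cap\pi^{-1}((t,e])$, and the two images are disjoint. So $\pi$ is injective on $Y$, a contradiction. $\square$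

**Lemma 4 (efficiency).** If $x,y\in A$, $n\ge0$ and $\pi_nx,\pi_ny$ lie in one closed edge, then $a_{n-j}(x,y)<\lambda^{-j}\gamma$ for all $j\ge0$.

**Proof.** By Lemma 2, $a_n(x,y)<\gamma$. By Lemma 1 it suffices to show $\beta_n(x,y)<\varepsilon_2$.

First let $\pi_nx=\pi_ny$. Put $R_0=\{(x,y)\in A^2:\pi_nx=\pi_ny\}$ and $E=\{(x,y)\in R_0:\beta_n<\varepsilon_2\}$. On $E$ Lemma 1 gives $\beta_n=a_n<\gamma$, so $E=R_0\cap\{\beta_n\le\gamma\}$ is both open and closed in $R_0$. It is an equivalence relation: if $(x,y),(y,z)\in E$, then $\beta_n(x,z)<2\gamma<\varepsilon_2$. As $E$ is closed, $Q=A/E$ is a metrizable continuum; let $\hat\pi:Q\to T$ be induced by $\pi_n$. We claim that $\hat\pi$ is locally injective. Otherwise there are $\kappa_i\ne\kappa_i'$, both converging to some $\kappa$, with $\hat\pi\kappa_i=\hat\pi\kappa_i'$. Representatives subconverge, $(x_i,x_i')\to(x,x')$, with $(x_i,x_i')\in R_0$ and $(x,x')\in E$, since both limits represent $\kappa$. As $E$ is open in $R_0$, $(x_i,x_i')\in E$ eventually, so $\kappa_i=\kappa'_i$, a contradiction. By Lemma 3 $\hat\pi$ is injective, that is, $R_0=E$.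

In general let $J$ be the interval (closed edge)$\,\cap T_n$, which contains $\pi_nx$ and $\pi_ny$. For $z\in\pi_n^{-1}(J)$ we have $a_n(x,z)<\gamma$ by Lemma 2, so by Lemma 1 either $\beta_n(x,z)<\gamma$ or $\beta_n(x,z)\ge\varepsilon_2$. If $z,z'$ lie over the same $t\in J$, then $\beta_n(z,z')<\gamma$ because $R_0=E$, and as $2\gamma<\varepsilon_2$ the same alternative holds for both. So $J$ is the disjoint union of the compact sets $\pi_n\{z\in\pi_n^{-1}J:\beta_n(x,z)\le\gamma\}$, which contains $\pi_nx$, and $\pi_n\{z\in\pi_n^{-1}J:\beta_n(x,z)\ge\varepsilon_2\}$. As $J$ is connected, the second is empty, so $\beta_n(x,y)<\varepsilon_2$. $\square$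

**Step 5.3: chains, and expansion in $T$.** Let $x,y\in A$ and $m\ge0$. The geodesic $[\pi_mx,\pi_my]$ lies in $T_m=\pi_m(A)$, so each vertex on it is the image of a point of $A$. This gives $x=z_0,\dots,z_L=y$ in $A$ with $\pi_m(z_i)$ in order on $[\pi_mx,\pi_my]$, consecutive ones in a common closed edge, and $L\le\ell_m(x,y)+2$. Call it an *$m$-chain* from $x$ to $y$. By Lemma 4, $a_{m-j}(z_i,z_{i+1})<\lambda^{-j}\gamma$ for $j\ge0$. If needed, one further prescribed point of $A$ lying over the geodesic may be inserted.

**Lemma 5 (expansion).** (a) If $x\ne y$ in $A$, then $\ell_n(x,y)\to\infty$ as $n\to\infty$. (b) For every $\kappa$ there are $q\ge1$ and $c_\kappa$ with $\ell_{n+q}(x,y)\ge\kappa\,\ell_n(x,y)-c_\kappa$ for all $x,y\in A$, $n\ge0$.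

**Proof.** (a) An $n$-chain gives $0<a_0(x,y)\le(\ell_n(x,y)+2)\gamma\lambda^{-n}$. (b) Take an $(n+q)$-chain from $x$ to $y$ and put $b=\lfloor\lambda^q\rfloor$. At most $b$ consecutive steps move $\tilde h^nz_i$ by a $D$-distance $<b\lambda^{-q}\gamma\le\gamma<\varepsilon_1$, hence move $\tilde r\tilde h^nz_i$ by at most $C_0$, by (5). So $\ell_n(x,y)\le C_0\bigl((\ell_{n+q}(x,y)+2)/b+1\bigr)$, that is, $\ell_{n+q}\ge(b/C_0)\ell_n-b-2$. Take $q$ with $b\ge\kappa C_0$. $\square$

**The case $N=1$.** Here $P_0$ is a disc and $\tilde X=X$ is compact, so $\ell_n$ is bounded by the diameter of $\tilde r(X)$, independently of $n$. This contradicts Lemma 5(a). From now on $N\in\{2,3\}$.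

## 6. The tree of tiles, annuli, and the point where the annulus argument stops

$T$ depends on a cover. We now compare it with a tree $S$ that sees only the topology of $P_0$.

**Step 6.1: the tree $S$.** *Let $N=3$.* Let $\sigma_1,\sigma_2,\sigma_3$ be disjoint proper arcs ("seams") cutting the pair of pants $P_0$ into two closed hexagons, one called front and one back. Name the boundary curves $\partial_{12},\partial_{13},\partial_{23}$ so that $\sigma_i$ joins $\partial_{ij}$ to $\partial_{ik}$, where $\{i,j,k\}=\{1,2,3\}$. Let $\Theta$ be the graph with two vertices "front" and "back" and three edges $1,2,3$ between them, and let $S$ be its universal cover, a trivalent tree. Its vertices are colored front/back, adjacent ones differently, and its edges are labeled $1,2,3$, each label occurring once at each vertex. Take a copy of the corresponding hexagon for each vertex of $S$ and glue two copies along the seam $\sigma_i$ whenever their vertices are joined by an edge labeled $i$. The result covers $P_0$, and it is simply connected, because every loop lies in a finite union of hexagons glued along boundary arcs in a tree pattern, which is a disc.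 So it is $\tilde P_0$.

We read off the following. The lifted hexagons ("tiles") are the vertices of $S$ and the lifted seams its edges. Lifted seams are disjoint, each lies in exactly two tiles and separates $\tilde P_0$, and two distinct tiles meet in exactly one lifted seam or not at all. $F$ acts on $S$ preserving colors and labels, simply transitively on front vertices, on back vertices, and on the edges of each label. So it acts freely and without inversions. Nontrivial elements are hyperbolic, with even translation length $\ge2$, as colors are preserved.

*Let $N=2$.* Cut the annulus $P_0$ along one proper arc into one disc. The lifts of the disc are the tiles, $S$ is a line, and $F=\mathbb Z$ acts simply transitively on its vertices by translations.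

For $x\in\tilde P_0$ let $v(x)$ be a tile containing $x$, chosen equivariantly: for $N=3$ the front one if $x$ is on a seam; for $N=2$ always the tile on the same fixed side of the arc. Regard $S$ as a metric tree with edges of length $1$ and metric $d_S$.

**Step 6.2: comparison of $T$ and $S$.** Let $\mathcal K\subset\tilde X$ be compact with $F\mathcal K=\tilde X$, and fix $t_0\in T'$, a vertex $v_0\in S$ and a word metric on $F$. If $x\in g\mathcal K$, then $\ell(\tilde rx,\theta(g)t_0)$ and $d_S(v(x),gv_0)$ are bounded by constants, since $\tilde r(\mathcal K)$ is compact and $\mathcal K$ meets finitely many tiles. By Milnor–Švarc the orbit maps $F\to T'$ and $F\to S$ are quasi-isometries. So there is $M\ge1$ with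
$$M^{-1}\ell(\tilde rx,\tilde ry)-M\le d_S(v(x),v(y))\le M\ell(\tilde rx,\tilde ry)+M\qquad(x,y\in\tilde X).\tag{6}$$
Let $q$ be as in Lemma 5(b) for $\kappa=3M^2$, and put $f=\tilde h^q$, $\psi=\varphi^q\in\operatorname{Aut}(F)$, so $f(gx)=\psi(g)f(x)$. Then for suitable constants $c_0,c_1\ge0$ and all $x,y\in A$, $n\ge0$,
$$\ell_{n+q}(x,y)\ge3\ell_n(x,y)-c_0,\qquad d_S(v\tilde h^{n+q}x,v\tilde h^{n+q}y)\ge3\,d_S(v\tilde h^nx,v\tilde h^ny)-c_1.\tag{7}$$
The first holds as $3M^2\ge3$. For the second, Lemma 5(b) and (6) show that the left side is at least $M^{-1}\ell_{n+q}-M\ge3M\ell_n-c_\kappa M^{-1}-M$, and $M\ell_n\ge d_S(v\tilde h^nx,v\tilde h^ny)-M$.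

**The case $N=2$.** If $x\in g\mathcal K$, then $v(x)$ is at bounded distance from $gv_0$, and $v(f(x))$ is at bounded distance from $\psi(g)v_0$, because $f(x)=\psi(g)f(g^{-1}x)$ and $f(\mathcal K)$ is compact. As $\psi=\pm1$ preserves distances in $F=\mathbb Z$, there is $C''$ with $d_S(v(fx),v(fy))\le d_S(v(x),v(y))+C''$ on $\tilde X$. With (7) this gives $2\,d_S(v\tilde h^nx,v\tilde h^ny)\le C''+c_1$ for all $n\ge0$ and $x,y\in A$. For $x\ne y$ the left side tends to $\infty$ by Lemma 5(a) and (6), a contradiction. From now on $N=3$.

**Step 6.3: the same approach for $N=3$.** The annulus argument used only that $\psi$ does not stretch. So one tries to show the same for pants. If $h$ extends to a homeomorphism $\hat h$ of $S^2$, this works, as follows. The map $\hat h$ permutes the complementary domains. It carries the boundary curve of $P_i$ in one domain into another domain $U$, and for $i$ large into $U\cap P_0$, a half-open annulus. For $i$ large, $H$ and $\hat h$ are close on $P_i$, as both extend $h$, hence homotopic in $P_0$. So $\varphi$ takes the conjugacy class of each boundary curve to that of a power of a boundary curve. With suitable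 orientations $F=\langle a,b\rangle$ and the boundary curves are $a,b,ab$, up to conjugacy and inversion. Each of them belongs to a basis, so it is not a proper power, and neither is its image; hence the power is $\pm1$. Some $\varphi^r$, $r\geq 1$, fixes the three conjugacy classes of $a,b,ab$.

Such an automorphism $\chi$ is inner. After composing with inner automorphisms, $\chi(a)=a$ and $\chi(b)=wbw^{-1}$, where the reduced word $w$ does not begin with $a^{\pm1}$ (conjugate by a power of $a$) and does not end with $b^{\pm1}$. If $w\ne1$, it begins with $b^{\pm1}$ and ends with $a^{\pm1}$, so $\chi(ab)=awbw^{-1}$ is cyclically reduced of length $>2$ and not conjugate to $ab$. So $w=1$ and $\chi=\mathrm{id}$. Now enlarge $q$ to a multiple of $r$ (any larger $q$ also works in Lemma 5(b), after changing the constants). Then $\psi(g)=wgw^{-1}$ for some $w\in F$, and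
$$d_S(\psi(g)v_0,\psi(g')v_0)=d_S(gw^{-1}v_0,g'w^{-1}v_0)\le d_S(gv_0,g'v_0)+2d_S(w^{-1}v_0,v_0),$$
so the argument for $N=2$ goes through.

Here is where it stops: $h$ need not extend. For instance, attach to a branch point of a theta curve two hairs $\alpha,\beta$ so that the cyclic order there is $e_1,\alpha,e_2,\beta,e_3$ (the $e_i$ being the edges of the theta curve). The homeomorphism that exchanges $e_1$ and $e_2$ and fixes $\alpha,\beta,e_3$ pointwise neither preserves nor reverses this order, since the new order is $e_2,\alpha,e_1,\beta,e_3$; so it does not extend to $S^2$. Without an extension we know only $\varphi\in\operatorname{Aut}(F)$, and an automorphism of a free group of rank two may stretch. Take $a\mapsto ab$, $b\mapsto a$, with inverse $a\mapsto b$, $b\mapsto b^{-1}a$. The iterates of $a$ are $a,ab,aba,abaab,\dots$, of Fibonacci lengths, and a map of the pair of pants to itself inducing this exists, because the pair of pants is homotopy equivalent to a figure eight. So algebra alone gives no contradiction. Planarity must be extracted from $X$ itself.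

**Step 6.4: what replaces the extension.** We use (4): $\tilde h^n(A)$ is disjoint from all its translates. Imagine that $\tilde h^n(A)$ is an arc running through the tiles along a geodesic $\Gamma$ of $S$. Suppose that at one seam labeled $i$ it comes from a seam $j$ on the front and goes to a seam $k$ on the back, and at another seam labeled $i$ it does the opposite. Move the second seam onto the first by an element of $F$. Then the arc and its translate cross, against (4). This restricts $\Gamma$ so strongly that, when long, it must mostly wind around one boundary curve. The element $c$ of $F$ describing such winding is not a proper power, so neither is $\psi(c)$, and $\psi(c)$ will again have to describe winding. This rules out the stretching.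

The real $\tilde h^n(A)$ may make long excursions away from $\Gamma$ and so dodge the crossing. The next section trims it.

## 7. Subcontinua that stay close to a geodesic

For $x\in g\mathcal K$ the point $\tilde rf(x)$ is at bounded distance from $\theta(\psi(g))t_0$, and the automorphism $\psi$ is bi-Lipschitz for the word metric. Together with (6) this yields $C\ge1$ such that for both $\xi=v:\tilde X\to S$ and $\xi=\tilde rf:\tilde X\to T$
$$C^{-1}\ell(\tilde rx,\tilde ry)-C\le\operatorname{dist}(\xi x,\xi y)\le C\ell(\tilde rx,\tilde ry)+C\qquad(x,y\in\tilde X).\tag{8}$$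

**Lemma 6.** There is $D_1$ such that if $x_0,\dots,x_L\in\tilde X$ have $\tilde r(x_i)$ in order on a geodesic with consecutive distances $\le1$, then $\operatorname{dist}(\xi x_i,[\xi x_0,\xi x_L])\le D_1$ for all $i$ and both choices of $\xi$.

**Proof.** We may assume $0<i<L$. Let $w$ be the projection of $\xi x_i$ to $[\xi x_0,\xi x_L]$; it lies on $[\xi x_0,\xi x_i]$ and on $[\xi x_i,\xi x_L]$. Consecutive $\xi x_l$ are at most $2C$ apart. The concatenation of the geodesics $[\xi x_l,\xi x_{l+1}]$ with $l<i$ is a path from $\xi x_0$ to $\xi x_i$, so it passes through $w$; so does the one for $l\ge i$. Hence there are $a\le i\le b$ with $\xi x_a,\xi x_b$ within $2C$ of $w$. Then $\ell(\tilde rx_a,\tilde rx_b)\le C(4C+C)=5C^2$, and by the order on the geodesic $\ell(\tilde rx_a,\tilde rx_i)\le5C^2$. So $\operatorname{dist}(\xi x_i,w)\le5C^3+C+2C=:D_1$. $\square$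

**Lemma 7 (coarse monotonicity).** There is $D_0$ such that if $n\ge0$, $m\in n+q\mathbb Z_{\ge0}$, $x,y,u\in A$ and $\pi_mu\in[\pi_mx,\pi_my]$, then $\ell(\pi_nu,[\pi_nx,\pi_ny])\le D_0$.

**Proof.** The point is that a long excursion at time $n$ is stretched and still visible at time $m$. Fix $x,y,u$ and let $t_n=\ell(\pi_nu,[\pi_nx,\pi_ny])$ for $n\ge0$. The centre of $\pi_nx,\pi_ny,\pi_nu$ lies in the convex set $T_n$, so it is $\pi_nz$ for some $z\in A$, and $t_n=\ell_n(u,z)$. The point $\pi_nz$ lies on $[\pi_nu,\pi_nx]$ and on $[\pi_nu,\pi_ny]$. Write $U,X_*,Y_*,Z$ for the images under $\pi_{n+q}$ of $u,x,y,z$. Apply Lemma 6 with $\xi=\tilde rf$ to the $\tilde h^n$-images of $n$-chains from $u$ to $x$ and from $u$ to $y$, with $z$ inserted; note that $\xi\tilde h^n=\pi_{n+q}$ on $A$. So $Z$ is within $D_1$ of points $Z'\in[U,X_*]$ and $Z''\in[U,Y_*]$.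

Let $W$ be the centre of $U,X_*,Y_*$, so $t_{n+q}=\ell(U,W)$. If $Z'\in[U,W]$, then $\ell(U,W)\ge\ell(U,Z')\ge\ell(U,Z)-D_1$. If $Z'\in[W,X_*]$, then $W\in[Z',Z'']$, so $\ell(Z',W)\le2D_1$ and $\ell(U,W)\ge\ell(U,Z')-2D_1\ge\ell(U,Z)-3D_1$. In both cases (7) gives
$$t_{n+q}\ge\ell_{n+q}(u,z)-3D_1\ge3t_n-c_0-3D_1.\tag{9}$$
This holds for every $n\ge0$. Put $D_0:=(c_0+3D_1)/2$. If $t_n>D_0$, then $t_{n+q}\ge3t_n-2D_0>t_n>D_0$, and inductively $t_m>D_0\ge0$ for all $m\in n+q\mathbb Z_{\ge0}$. So $\pi_mu\notin[\pi_mx,\pi_my]$ for these $m$. $\square$

**Lemma 8 (thin subcontinua).** There is $D_2$ such that for all $z,w\in A$ and $n\ge0$ there is a continuum $I\subset A$ with $z,w\in I$ and $d_S\bigl(v(\tilde h^nu),[v(\tilde h^nz),v(\tilde h^nw)]\bigr)\le D_2$ for all $u\in I$.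

**Proof.** For $m\in n+q\mathbb Z_{\ge0}$ let $V_m\subset A$ be the set of points of an $m$-chain from $z$ to $w$. Consecutive points satisfy $a_0<\lambda^{-m}\gamma$ by Lemma 4. By Lemma 7, $\pi_n(V_m)$ lies in the closed $D_0$-neighborhood of $[\pi_nz,\pi_nw]$. Let $I$ be a Hausdorff limit of a subsequence of the $V_m$ as $m\to\infty$. Then $z,w\in I$, and $\pi_n(I)$ lies in the same closed neighborhood.

$I$ is connected. If $I=B\sqcup B'$ with nonempty compact sets at distance $3\delta>0$, then for large $m$ in the subsequence $V_m$ lies in the $\delta$-neighborhood of $I$ and meets the $\delta$-neighborhoods of both $B$ and $B'$. So some step of the chain has length $\ge\delta>\lambda^{-m}\gamma$, a contradiction.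

For $u\in I$ pick $u'\in A$ with $\pi_nu'\in[\pi_nz,\pi_nw]$ and $\ell_n(u,u')\le D_0$; it exists because $[\pi_nz,\pi_nw]\subset T_n$. Then $d_S(v\tilde h^nu,v\tilde h^nu')\le CD_0+C$ by (8). Lemma 6 with $\xi=v$, applied to the $\tilde h^n$-image of an $n$-chain from $z$ to $w$ with $u'$ inserted, gives $d_S(v\tilde h^nu',[v\tilde h^nz,v\tilde h^nw])\le D_1$. So $D_2=CD_0+C+D_1$ works. $\square$

## 8. Switches, crossings, and at most three deep switches

Adjacent edges of a geodesic $\Gamma$ in $S$ have different labels.

**Definition.** An edge of $\Gamma$ having two neighboring edges in $\Gamma$ is a *switch* if it and these two neighbors carry three distinct labels. The *type* of a switch labeled $i$ is the pair (label of the neighboring edge at its front hexagon, label of the neighboring edge at its back hexagon); it is $(j,k)$ or $(k,j)$, where $\{i,j,k\}=\{1,2,3\}$. Let $R=\lceil D_2\rceil+4$. An edge of a finite geodesic is *deep* if at least $R+1$ edges of the geodesic lie on each side of it.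

For example, a geodesic with labels $1,2,1,2,\dots$ has no switch. In labels $1,2,3,1,2,3,\dots$ every edge with two neighbors is a switch. Consecutive edges meet alternately in front and back hexagons and the label $2$ recurs every three steps, so the switches labeled $2$ are entered (from $1$) alternately through front and back: their types alternate between $(1,3)$ and $(3,1)$. We now show that this cannot happen at deep edges.

**Crossing fact.** Let $Z$ be a closed disc, $\alpha^+,\beta^+,\alpha^-,\beta^-$ disjoint arcs in $\partial Z$ in this cyclic order, and $L,L'\subset Z$ continua such that $L$ meets $\alpha^+$ and $\alpha^-$, and $L'$ meets $\beta^+$ and $\beta^-$. Then $L\cap L'\ne\emptyset$.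

**Proof.** Take $Z$ to be a round disc. If $L\cap L'=\emptyset$, then for small $\delta$ the $\delta$-neighborhoods of $L$ and $L'$ in $Z$ are disjoint. Being connected unions of convex relatively open sets, they are path connected. So there are disjoint paths in $Z$ joining alternating pairs of boundary points, which is impossible. $\square$

**Lemma 9.** Let $z,w\in A$, $n\ge0$, $\Gamma=[v(\tilde h^nz),v(\tilde h^nw)]$. Any two deep switches of $\Gamma$ with the same label have the same type.

**Proof.** Suppose $e\ne e'$ are deep switches labeled $i$, of types $(j,k)$ and $(k,j)$ respectively. Let $g\in F$ with $ge'=e$; then $g\ne1$. Let $I$ be as in Lemma 8, $J=\tilde h^n(I)$, $J'=gJ$, $\Gamma'=g\Gamma$. By (4), $J\cap J'=\emptyset$. Let $H^+,H^-$ be the front and back hexagons at $e$, and $e_j^\pm,e_k^\pm$ their other seams, with labels as subscripts. Then $\Gamma$ passes $e_j^+,e,e_k^-$ and $\Gamma'$ passes $e_k^+,e,e_j^-$. Since $\Gamma\cap\Gamma'$ is connected, it is $e$ with its endpoints. Let $\alpha^+,\alpha^-$ be the edges of $\Gamma$ that are $R$ steps from $e$ on the front and back side ($e_j^+,e_k^-$ being step 1), and $\beta^+,\beta^-$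 those of $\Gamma'$ ($e_k^+,e_j^-$ being step 1). They exist: $e$ and $e'$ are deep in $\Gamma$, so $e$ is deep in both $\Gamma$ and $\Gamma'$.

**Step (i): $J$ misses $\beta^\pm$ and $J'$ misses $\alpha^\pm$.** A tile containing $x\in J$ has distance $\le1$ from $v(x)$, so by Lemma 8 every hexagon met by $J$ is within $D_2+1$ of $\Gamma$. The two hexagons at $\beta^+$ have distance $R-1$ and $R$ from $H^+$, and $H^+$ is the point of $\Gamma$ nearest to them; similarly for $\beta^-$ and $H^-$. So their distance from $\Gamma$ is $\ge R-1\ge D_2+3$, and $J$ misses the seams $\beta^\pm$. By equivariance of $v$ the hexagons met by $J'$ are within $D_2+1$ of $\Gamma'$, and likewise $J'$ misses $\alpha^\pm$.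

By depth, the end tiles of $\Gamma$, which contain the points $\tilde h^nz,\tilde h^nw$ of $J$, lie beyond $\alpha^+$ and $\alpha^-$, one each. The end tiles of $\Gamma'$, which contain the points $g\tilde h^nz,g\tilde h^nw$ of $J'$, lie beyond $\beta^+$ and $\beta^-$, one each.

**Step (ii): a disc.** To apply the crossing fact we need a disc containing everything. Take a finite subtree of $S$ containing all hexagons at $e,\alpha^\pm,\beta^\pm$ and all hexagons met by the compact set $J\cup J'$. The union $\Delta$ of its hexagons is a closed disc, as discs are glued along boundary arcs in a tree pattern. None of the four edges $\alpha^\pm,\beta^\pm$ separates $e$ from another of them in $S$. So the disjoint crosscuts $\alpha^\pm,\beta^\pm$ cut $\Delta$ into a central closed disc $Z\supset e$ and four pairwise disjoint outer pieces, each meeting $Z$ exactly in its crosscut.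

**Step (iii): cyclic order on $\partial Z$.** Let $a$ and $b$ be the ends of $e$, lying over $\partial_{ij}$ and $\partial_{ik}$. Going around $H^+$ from $a$ away from $e$ one meets an arc over $\partial_{ij}$, then $e_j^+$, an arc over $\partial_{jk}$, then $e_k^+$, an arc over $\partial_{ik}$, then $b$. The same holds for $H^-$ with $e_j^-,e_k^-$. Going from $a$ to $b$ around $H^+$ and back from $b$ to $a$ around $H^-$, we meet $e_j^+,e_k^+,e_k^-,e_j^-$. The disc $Z$ arises from $H^+\cup H^-$ by attaching further discs along these four arcs, and the discs attached along $e_j^+,e_k^+,e_k^-,e_j^-$ have $\alpha^+,\beta^+,\alpha^-,\beta^-$ respectively on their boundaries. So the cyclic order on $\partial Z$ is $\alpha^+,\beta^+,\alpha^-,\beta^-$.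

**Step (iv): crossing.** Let $\rho:\Delta\to Z$ be a retraction mapping each outer piece into its crosscut (Tietze). $J$ is connected, misses $\beta^\pm$ and has points beyond $\alpha^\pm$, so it misses the outer pieces at $\beta^\pm$. Hence $\rho(J)\cap\beta^\pm=\emptyset$, and $\rho(J)$ is a continuum meeting $\alpha^+$ and $\alpha^-$. Likewise $\rho(J')$ is a continuum meeting $\beta^+,\beta^-$ and missing $\alpha^\pm$. By the crossing fact there is $y\in\rho(J)\cap\rho(J')$. It is not on $\alpha^\pm\cup\beta^\pm$, so $\rho^{-1}(y)=\{y\}$ and $y\in J\cap J'=\emptyset$, a contradiction. $\square$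

**Lemma 10.** The geodesic $\Gamma$ of Lemma 9 has at most 3 deep switches.

**Proof.** Orient $\Gamma$ and number its edges $e_1,e_2,\dots$. Consecutive edges meet alternately in front and back hexagons. The deep edges form an interval. An edge with two neighbors that is not a switch has two neighbors of equal label.

Let $e_t$ be a deep switch with label $i$, entered from label $j$ through a front hexagon and left to label $k$ through a back hexagon; its type is $(j,k)$. Let $e_{t'}$ be the next deep switch. The edges strictly between are deep and not switches, so the labels of $e_t,\dots,e_{t'}$ alternate $i,k,i,k,\dots$, and $e_{t'+1}$ has the third label $j$. The hexagon between $e_{t+\nu}$ and $e_{t+\nu+1}$ is back exactly for even $\nu$. If $e_{t'}$ had label $i$, then $t'-t$ would be even, and $e_{t'}$ would be entered from $k$ through a front hexagon and left to $j$ through a back one: type $(k,j)$, contradicting Lemma 9. So $e_{t'}$ has label $k$, $t'-t$ is odd, and $e_{t'}$ is entered from $i$ through a back hexagon and left to $j$ through a front one. In short: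
$$\text{at }i:\ j(\text{front})\to k(\text{back})\quad\Longrightarrow\quad\text{next at }k:\ i(\text{back})\to j(\text{front}),$$
and the same with front and back interchanged. Iterating twice more: next at $j$: $k(\text{front})\to i(\text{back})$; next at $i$: $j(\text{back})\to k(\text{front})$. The last has type $(k,j)$ at label $i$, while the first has type $(j,k)$ at label $i$. This contradicts Lemma 9, so four deep switches are impossible. If the first deep switch is entered through a back hexagon, interchange front and back. $\square$

## 9. Winding around one boundary curve, and the contradiction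

**Step 9.1: lines without switches.** For $\{i,j\}\subset\{1,2,3\}$ with $i\ne j$, an *$\{i,j\}$-line* is a bi-infinite geodesic of $S$ with labels alternating $i,j$. Each vertex lies on exactly one. If $H_0,H_1,H_2,H_3$ are consecutive on such a line, the element of $F$ taking $H_0$ to $H_2$ preserves labels, so it maps the line to itself, and it takes the edge $H_0H_1$ to the edge at $H_2$ with the same label, which is $H_2H_3$. Thus it translates the line by $2$. Fix a front hexagon $H^*$ and let $c_{ij}\in F$ translate the $\{i,j\}$-line through $H^*$ by $2$. Then $c_{ij}$ is not a proper power: $c_{ij}=d^t$ with $d\in F$, $|t|\ge2$ would have translation length $\ge2|t|\ge4$. The same holds for $c_{ij}^{-1}$.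

**Step 9.2: long winding inside some $\tilde h^n(A)$.** Fix $z\ne w$ in $A$. By Lemma 5(a) and (6) the length of $\Gamma_n=[v\tilde h^nz,v\tilde h^nw]$ tends to $\infty$. By Lemma 10 the interval of deep edges of $\Gamma_n$ contains at most 3 switches, and a run of edges whose interior edges are not switches alternates between two labels. Hence for every $s\ge1$ there is $n$ such that $\Gamma_n$ contains vertices $H_0,\dots,H_{2s}$, with $H_0$ front, consecutive on an $\{i,j\}$-line for some $i,j$ depending on $s$.

$\tilde h^n(A)$ is connected and meets both end tiles of $\Gamma_n$. Each edge of $\Gamma_n$ is a seam separating these tiles, so $\tilde h^n(A)$ meets every seam, hence every tile, on $\Gamma_n$. Choose $z',w'\in A$ with $y_1=\tilde h^nz'\in H_0$ and $y_2=\tilde h^nw'\in H_{2s}$. Let $g\in F$ with $gH_0=H^*$. Then $gH_{2s}$ is the vertex at distance $2s$ from $H^*$ on one side of the $\{i,j\}$-line through $H^*$, so $gH_{2s}=c^sH^*$ with $c=c_{ij}^{\pm1}$. Thus $gy_1=u_1$ and $gy_2=c^su_2$ with $u_1,u_2\in H^*\cap\tilde X$. Hence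
$$\psi(g)f(y_1)=f(u_1),\qquad\psi(g)f(y_2)=\psi(c)^sf(u_2).\tag{10}$$

**Step 9.3: the image geodesic follows an axis.** Put $\omega=\psi(c)\ne1$. It is a hyperbolic isometry of $S$; let $\tau$ be its translation length and $\mathrm{Ax}$ its axis. Put $p_1=v(fu_1)$, $p_2=v(fu_2)$. By (10) and equivariance of $v$,
$$\Gamma':=[p_1,\omega^sp_2]=\psi(g)\,[v\tilde h^{n+q}z',v\tilde h^{n+q}w'].$$
Since $f(H^*\cap\tilde X)$ is compact, $p_1,p_2$ lie in a finite set of vertices independent of $s,n$, and there are only 6 possibilities for $c$. Let $a_1,a_2$ be the projections of $p_1,p_2$ to $\mathrm{Ax}$. The projection of $\omega^sp_2$ is $\omega^sa_2$, and $|d_S(a_1,\omega^sa_2)-s\tau|\le d_S(a_1,a_2)$, because $d_S(a_2,\omega^sa_2)=s\tau$. If $a_1\ne\omega^sa_2$, which holds for $s$ large, then $\Gamma'=[p_1,a_1]\cup[a_1,\omega^sa_2]\cup[\omega^sa_2,\omega^sp_2]$. So there is $C'$ independent of $s,n$ such that for $s$ large $\Gamma'$ has length $\le s\tau+C'$ and contains a segment of $\mathrm{Ax}$ of length $\ge s\tau-C'$.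

**Step 9.4: $\tau=2$ for $s$ large.** Lemma 10 for $z',w'$ at time $n+q$, together with the fact that $F$ preserves labels and colors, shows that $\Gamma'$ has at most 3 deep switches. If $\mathrm{Ax}$ contained a switch, then, as $\omega$ preserves labels, every $\tau$ consecutive edges of $\mathrm{Ax}$ would contain a switch of $\mathrm{Ax}$. All but at most $2(R+2)$ edges of the above segment of $\mathrm{Ax}$ are deep in $\Gamma'$ and have both neighbors in the segment. So $\Gamma'$ would have more than 3 deep switches for $s$ large; as $\omega$ takes at most 6 values, one bound on $s$ suffices. Hence for $s$ large $\mathrm{Ax}$ has no switch, that is, it is an $\{i',j'\}$-line for some $i',j'$.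

Let $k_0\in F$ take $H^*$ to a front vertex of $\mathrm{Ax}$. Then $c''=k_0c_{i'j'}k_0^{-1}$ translates $\mathrm{Ax}$ by $2$. As $\tau$ is even, for a suitable sign $\omega c''^{\mp\tau/2}$ fixes $\mathrm{Ax}$ pointwise. As $F$ acts freely, $\psi(c)=\omega=c''^{\pm\tau/2}$, so $c=\psi^{-1}(c'')^{\pm\tau/2}$. Since $c$ is not a proper power, $\tau/2=1$. This is the step in which the automorphism $\psi$ loses its freedom to stretch.

**Step 9.5: the count.** By Steps 9.3 and 9.4, $d_S(v(fy_1),v(fy_2))=|\Gamma'|\le2s+C'$ for $s$ large. On the other hand $v(y_1)$ equals or is adjacent to $H_0$, and $v(y_2)$ equals or is adjacent to $H_{2s}$, so $d_S(v(y_1),v(y_2))\ge2s-2$. Now (7), applied to $z',w'$ and $n$, gives $d_S(v(fy_1),v(fy_2))\ge3(2s-2)-c_1$. Hence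
$$6s-6-c_1\le2s+C'$$
with $c_1,C'$ independent of $s$, which is false for large $s$. This contradiction proves the Theorem. $\blacksquare$
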